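# Wires, cycles and parity: the generalized odd shift in dimension at least three

## Boxes of wires closed up into cycles

The proof turns on a purely combinatorial object. Take $V$ boxes. Each box has $N$ inputs and $N$ outputs, and inside it the inputs are joined to the outputs by $N$ wires in some order. Outside the boxes, a fixed system of wires leads every output back to some input. Everything closes up into cycles, and we ask whether there is just one.

**Definition (wiring, tuple, valid tuple).** Let box $u$ (there are $V$ of them) have a set $I_u$ of $N$ inputs and a set $O_u$ of $N$ outputs, all these sets being disjoint. Put $I=\bigsqcup_u I_u$, $O=\bigsqcup_u O_u$, $T=NV$. A *wiring* is a bijection $w:O\to I$. A *tuple* is $\sigma=(\sigma_u)_u$ with each $\sigma_u:I_u\to O_u$ a bijection. A tuple gives the permutation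
$$\pi_\sigma=w\circ\bigsqcup_u\sigma_u$$
of $I$. The tuple is *valid* (for $w$) if $\pi_\sigma$ is a single cycle of length $T$.

For example, let $V=N=2$, $I_1=\{1,2\}$, $I_2=\{3,4\}$, $O_1=\{1',2'\}$, $O_2=\{3',4'\}$, and $w(1')=1$, $w(2')=3$, $w(3')=2$, $w(4')=4$. Each $\sigma_u$ is either straight ($i\mapsto i'$) or the swap. If $\sigma_1$ is straight, then $1\mapsto 1'\mapsto 1$ is a cycle of length one. If $\sigma_1$ is the swap and $\sigma_2$ is straight, then $4\mapsto4'\mapsto4$. If both are swaps, then $1\mapsto2'\mapsto3\mapsto4'\mapsto4\mapsto3'\mapsto2\mapsto1'\mapsto1$ is a single cycle of length $4$. So exactly one of the four tuples is valid.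

What is this for? In $\mathbb Z^d$ with $d\ge3$ we shall build, for every tuple $\sigma$, a configuration $y_\sigma$ of zeros and ones in which the wires are paths of zeros in a sea of ones. The connected components of zeros are then exactly the cycles of $\pi_\sigma$. We give every piece of wire an even number of zeros, except one piece outside the boxes, which gets an odd number. If $\sigma$ is valid, there is a single component, and its size is odd. If not, some component misses the odd piece, and its size is even. So a shift space that requires every finite component of zeros to have odd size decides whether the wires form one cycle.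

A box of side $n$ in $\mathbb Z^d$ has room for $N\asymp n^{d-1}$ wires in any of the $N!$ orders, that is, for about $N\log N$ bits of information. A sofic description can carry only $O(n^{d-1})=O(N)$ bits across the boundary of the box. The theorem below comes down to showing that "one cycle" cannot be certified with $O(N)$ bits per box.

## The odd shift, sofic subshifts, and the statements

Let $d\ge1$. For a finite alphabet $\mathcal A$, give $\mathcal A^{\mathbb Z^d}$ the product topology and the shift action of $\mathbb Z^d$.

**Definition (subshift, SFT, sofic).** A *$\mathbb Z^d$-subshift* is a closed shift-invariant subset of $\mathcal A^{\mathbb Z^d}$. A *subshift of finite type* (SFT) is a subshift defined by forbidding a finite set of finite patterns. A subshift $Y$ is *sofic* if there are an SFT $X$ over some finite alphabet and a factor code $\phi$ (a continuous shift-commuting map) with $\phi(X)=Y$.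

Two standard facts will be used in this form. Membership of a configuration in an SFT is decided by its patterns on the windows $g+[-r,r]^d$, for some fixed $r$. A factor code is a sliding block code: $\phi(\xi)_g$ depends only on $\xi$ restricted to $g+[-r,r]^d$, again for some fixed $r$. One $r\ge1$ can serve both purposes.

**Definition (component of zeros, odd shift).** Two sites of $\mathbb Z^d$ are adjacent when they differ by $\pm e_i$ for some standard generator $e_i$. A *component of zeros* of $x\in\{0,1\}^{\mathbb Z^d}$ is a connected component of $\{g:x_g=0\}$ in this graph. The *generalized odd shift* $S_{\rm odd}$ is the set of all $x$ such that every finite component of zeros has an odd number of sites. The *generalized even shift* $S_{\rm even}$ is defined in the same way with an even number. For $\mathcal N\subseteq\{1,2,\dots\}$, let $X_{\mathcal N}$ be the set of all $x$ such that every finite component of zeros has cardinality in $\mathcal N$.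

For example, in $\mathbb Z^2$, if the zeros of $x$ are exactly $(0,0),(1,0),(1,1)$, there is one component, of size $3$, and $x\in S_{\rm odd}$. If they are exactly $(0,0)$ and $(1,1)$, there are two components of size $1$, and again $x\in S_{\rm odd}$. If they are exactly $(0,0)$ and $(1,0)$, then $x\notin S_{\rm odd}$. The all-zero configuration has no finite component and lies in every $X_{\mathcal N}$.

The set $X_{\mathcal N}$ is a subshift. It is shift-invariant. It is closed because, if $x$ is a limit of points of $X_{\mathcal N}$ and $C$ is a finite component of zeros of $x$, then $C$ together with its finite boundary of ones occurs at the same place in some approximating point, so $|C|\in\mathcal N$.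

The source states that $S_{\rm even}$ is known to be sofic for every finitely generated group and every finite generating set, that $S_{\rm odd}$ is sofic for $d=1$, and that for $d=2$ it has been shown to be sofic (J. Cassaigne, unpublished). The question is whether $S_{\rm odd}$ is sofic for every $d\ge3$. The answer is no, and it is no for every single $d\ge3$.

**Theorem 1.** Let $d\ge3$. There is no sofic subshift $Y\subseteq S_{\rm odd}$ containing all configurations whose zero set is finite, connected and of odd cardinality. In particular $S_{\rm odd}$ is not sofic.

**Theorem 2.** Let $d\ge3$ and $\mathcal N\subseteq\{1,2,\dots\}$. If $\mathcal N\cap M\mathbb N$ is finite for some $M\ge1$, then $X_{\mathcal N}$ is not sofic.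

Theorem 2 applies, for instance, to $\mathcal N=\emptyset$ (all zero components are infinite), to any finite $\mathcal N$, to the set of primes (take $M=4$: no prime is a multiple of $4$), and to any union of residue classes modulo $M$ not containing the class of $0$.

**Theorem 3 (all $d\ge1$).** Let $M\ge1$ and let $R\subseteq\mathbb Z/M$ be a nonempty union of subgroups. Then
$$X_R:=\{x:\text{ every finite component of zeros } C \text{ has } |C|\bmod M\in R\}$$
is sofic.

**Corollary 4.** For $d\ge3$ and $M\ge2$, the shift "all finite zero components have size $\equiv r\pmod M$" is sofic if and only if $r\equiv0$. For $M=2$ and $R\subseteq\mathbb Z/2$, $X_R$ is sofic for $R=\{0\}$ and $R=\{0,1\}$, and not sofic for $R=\{1\}$ and $R=\emptyset$.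

## Divergence-one flows, and where they stop

*Dimension one.* Here is a cover of $S_{\rm odd}$ for $d=1$. Use the alphabet $\{1,A,B\}$, forbid the words $1B$, $B1$, $AA$, $BB$, and map $A,B\mapsto0$, $1\mapsto1$. A finite run of zeros between two ones must read $ABA\cdots A$, so it has odd length. Conversely, every odd run can be labeled in this way, and infinite runs can be labeled alternately (starting or ending with $A$ next to a $1$). So $S_{\rm odd}$ is sofic for $d=1$.

*Even size in higher dimension.* One might certify even size by a perfect matching of the component with edges, but this fails. In $\mathbb Z^2$, a zero with exactly three zero neighbors, and no other zeros, is a component of size $4$ without a perfect matching. What works is a flow modulo $2$: each of the three leaves sends $1$ to the center. Then each leaf sends out $1$ in total and the center sends out $-3\equiv1$. Every site has net outflow $1$ modulo $2$, while the total net outflow is $0$, so the number of sites is even. The general version is Theorem 3.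

**Proof of Theorem 3.** *The SFT.* Each site carries either $1$, or $0$ together with a subgroup $\Gamma\subseteq R$ of $\mathbb Z/M$ and values $f(g\to g')\in\mathbb Z/M$ for the $2d$ neighbors $g'$ of the site $g$. The local rules are these: adjacent zeros carry the same $\Gamma$; $f(g\to g')=-f(g'\to g)$ for adjacent zeros; $f(g\to g')=0$ if $g'$ carries $1$; and $\sum_{g'}f(g\to g')-1\in\Gamma$ at every zero $g$. Let $X$ be this SFT and let $\phi$ forget everything but the symbol $0$ or $1$.

*The inclusion $\phi(X)\subseteq X_R$.* Let $C$ be a finite component of zeros. It is connected, so it carries one label $\Gamma$. Sum the last rule over $g\in C$. Every neighbor of a site of $C$ is in $C$ or carries $1$. The terms inside $C$ cancel in pairs by antisymmetry, and the other terms are $0$. So $-|C|\in\Gamma$, hence $|C|\bmod M\in\Gamma\subseteq R$.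

*The inclusion $X_R\subseteq\phi(X)$.* Adjacent zeros are in the same component, so components may be labeled separately. First, let $C$ be any finite connected graph with a chosen root. Take a spanning tree, let $f(v\to\text{parent of }v)$ be the number of vertices in the subtree below and including $v$, let $f(\text{parent}\to v)$ be its negative, and let $f=0$ on edges outside the tree. The net outflow (divergence) at a non-root $v$ is the size of its subtree minus the sizes of the subtrees of its children, that is, $1$. The divergences add up to $0$, so the divergence at the root is $1-|C|$.

For a finite component $C$ with $\rho=|C|\bmod M\in R$, take $\Gamma=\langle\rho\rangle$. Since $R$ is a union of subgroups, $\rho$ lies in a subgroup contained in $R$, so $\Gamma\subseteq R$. Use the flow above modulo $M$. The last rule holds at non-root sites, where $1-1=0$, and at the root, where $(1-|C|)-1=-|C|\in\Gamma$.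

For an infinite component take $\Gamma=\{0\}$, which is contained in $R$ because $R\ne\emptyset$. We need an antisymmetric $f$ with divergence $1$ at every site. For a finite set $F$ of sites of the component there is a finite connected $C'\supsetneq F$ in it. Choose the root in $C'\setminus F$, use the tree flow on $C'$, and put $f=0$ on all other edges. This has divergence $1$ on $F$. The space of antisymmetric $\mathbb Z/M$-valued $f$ on the component is compact, and the condition "divergence $1$ at $v$" is closed. We have just checked that finitely many such conditions can be met together, so all of them can be met together. $\square$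

*Where the flow stops.* The natural plan for $S_{\rm odd}$ is to imitate this. The set $R=\{1\}\subset\mathbb Z/2$ contains no subgroup, since a subgroup contains $0$. So one would mark some zeros, ask for divergence $0$ at marked zeros and $1$ at unmarked zeros, modulo $2$. Summing over a finite component $C$ gives $|C|\equiv\#\{\text{marked sites of }C\}$. It remains to certify that the number of marks is odd, for example one mark per finite component. In dimension one this is local: mark the zero whose left neighbor is $1$. In general, "an odd number of marks in each finite component" is a parity condition of the kind we started from; if all zeros are marked, it is literally the original condition. This does not prove that no cleverer labeling exists (for $d=2$ one does, as recalled above). We now show that for $d\ge3$ none does.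

## Routing arbitrary permutations by wires of zeros

From here on, $d\ge3$ and $m:=d-1\ge2$. Write sites as $(y,h)\in\mathbb Z^m\times\mathbb Z$, with $h$ the height. Two sets of sites are *separated* if they are disjoint and no site of one is adjacent to a site of the other. Note that two sites that are equal or adjacent differ by at most $1$ in every coordinate.

Fix $M\ge2$ (for Theorem 1, $M=2$). For $q\ge1$ put
$$[q]=\{1,\dots,q\},\qquad N=q^m,\qquad n=16m(q+M),\qquad B=[0,n-1]^d.$$
Since $q+M\le q(M+1)$, we have $n^{d-1}\le(16m(M+1))^mN$: the boundary of $B$ is, up to a constant, as large as the number of wires.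

This section realizes the boxes inside translates of $B$ and the wiring outside them. The first lemma breaks a permutation of a grid into moves along single coordinates. It uses König's theorem: a regular bipartite multigraph is a disjoint union of perfect matchings.

**Lemma 5.** Every permutation of $[q]^m$ is a composition $\rho_{2m-1}\circ\dots\circ\rho_1$ of permutations of $[q]^m$, where each $\rho_l$ changes only one coordinate $a_l$, and $a_1,\dots,a_{2m-1}$ do not depend on the permutation.

*Proof.* Induction on $m\geq 1$; for $m=1$ there is nothing to prove. Let $\pi$ permute $X\times Y$ with $X=[q]$, $Y=[q]^{m-1}$. Form the bipartite multigraph between two copies of $Y$ with one edge $y\to y'$ for each point $(x,y)$, where $\pi(x,y)=(x',y')$. Each left vertex $y$ has $q$ edges, one for each $x$; each right vertex $y'$ has $q$ edges, one for each preimage of a point of $X\times\{y'\}$. By König's theorem the edges decompose into $q$ perfect matchings, indexed by colors $c\in X$. Let $c=c(x,y)$ be the color of the edge of $(x,y)$, and write $\pi$ as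
$$(x,y)\mapsto(c,y)\mapsto(c,y')\mapsto(x',y').$$
The first map is a bijection, because the edges at the left vertex $y$ have different colors. The second is a bijection on each slice $\{c\}\times Y$, because color $c$ is a perfect matching. The third is well defined and bijective, because the edges at the right vertex $y'$ have different colors, so $(c,y')$ determines the edge and hence $(x',y')$, and $\pi$ is a bijection. The first and last maps change only the $X$-coordinate. By induction, the middle map is on each slice a composition of $2(m-1)-1$ permutations with prescribed coordinates, the same for all slices, and we do these on all slices at once. The total is $1+(2m-3)+1=2m-1$ factors. $\square$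

Now think of a move along one coordinate. Say $m=2$, and $\rho$ exchanges $(1,1)$ and $(2,1)$. Put wires at $8\bar p$, so they start at $(8,8,0)$ and $(16,8,0)$. The obvious attempt is to let the first wire rise to height $2$ and run straight to $(16,8,2)$. This hits the second wire, which rises through $(16,8,2)$ on its way to its own height. The remedy is a sidestep in the other horizontal direction before running. The first wire goes $(8,8,0)\to(8,8,2)\to(8,10,2)\to(16,10,2)\to(16,12,2)\to(16,12,6)$; the second goes $(16,8,0)\to(16,8,4)\to(16,10,4)\to(8,10,4)\to(8,12,4)\to(8,12,6)$. The runs have second coordinate $10$ and different heights $2$ and $4$; the vertical parts that share the position $16$ (or $8$) have second coordinates $8$ and $12$. A second horizontal direction exists because $m\ge2$.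

**Lemma 6 (box).** There is a vector $v^*\in4\mathbb Z_{\ge0}^m$ such that for every permutation $\sigma$ of $[q]^m$ there is a pattern $P_\sigma\in\{0,1\}^B$ whose zero set is a union of pairwise separated connected sets $W_p$, $p\in[q]^m$, with these properties: $|W_p|\equiv0\pmod M$ and $|W_p|\ge n$; the only zeros at height $0$ are $(8p,0)\in W_p$; the only zeros at height $n-1$ are $(8\sigma(p)+v^*,n-1)\in W_p$.

*Proof.* **Step 1: the wires.** This step defines the paths. Write $\sigma=\rho_{2m-1}\circ\dots\circ\rho_1$ as in Lemma 5. For each $l$ choose once and for all $a'_l\in\{1,\dots,m\}\setminus\{a_l\}$. Put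
$$v_0=0,\quad v_l=v_{l-1}+4e_{a'_l},\quad v^*=v_{2m-1},\quad h_l=l(2q+2),\quad p_0=p,\quad p_l=\rho_l(p_{l-1}).$$
The vector $v^*$ does not depend on $\sigma$. Phase $l$ occupies heights $[h_{l-1},h_l]$. Write $a=a_l$, $a'=a'_l$, $\bar p=p_{l-1}$, $\rho=\rho_l$, and $\eta=h_{l-1}+2\bar p_a$, so $h_{l-1}+2\le\eta\le h_l-2$. In phase $l$ the wire goes from $(8\bar p+v_{l-1},h_{l-1})$ vertically to height $\eta$; then $2$ steps in direction $e_{a'}$; then along direction $\pm e_a$ at height $\eta$ to $(8\rho(\bar p)+v_{l-1}+2e_{a'},\eta)$; then $2$ steps in direction $e_{a'}$; then vertically to $(8\rho(\bar p)+v_l,h_l)$.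

**Step 2: separation within a phase.** Consider two different wires, passing through $\bar p\ne\bar p'$.

If $\bar p,\bar p'$ differ in some coordinate $\beta\ne a$, the $\beta$-coordinates of the two wires lie in $8\bar p_\beta+(v_{l-1})_\beta+[0,4]$ and $8\bar p'_\beta+(v_{l-1})_\beta+[0,4]$, since $\rho$ does not change coordinate $\beta$. These are at distance at least $4$.

If they differ only in coordinate $a$, then $\bar p_{a'}=\bar p'_{a'}$, and we compare sites by their offset in direction $a'$, meaning their $a'$-coordinate minus $8\bar p_{a'}+(v_{l-1})_{a'}$, a number in $\{0,\dots,4\}$. Sites of offset $0,1$ have $a$-coordinate $8\bar p_a+(v_{l-1})_a$, and these numbers differ by at least $8$ for the two wires. Sites of offset $3,4$ have $a$-coordinate $8\rho(\bar p)_a+(v_{l-1})_a$; these also differ by at least $8$, because $\rho(\bar p)\ne\rho(\bar p')$ agree in all coordinates other than $a$. Sites of offset $1,2,3$ have height $\eta$, and the two heights differ by at least $2$. Two sites that are equal or adjacent have offsets differing by at most $1$, so both offsets lie in one of $\{0,1\}$, $\{1,2\}$, $\{2,3\}$, $\{3,4\}$. In the first and last case the $a$-coordinates differ by at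 least $8$, and in the middle cases the heights differ by at least $2$. So no site of one wire is equal or adjacent to a site of the other.

**Step 3: gluing the phases.** At heights $h_{l-1}$ and $h_l$ each wire has exactly one site of phase $l$, and the end site of phase $l$ is the start site of phase $l+1$. Two sites that are equal or adjacent lie in a common slab of heights $[h_{l-1},h_l]$. So the concatenated wires are pairwise separated.

**Step 4: length modulo $M$, and the fit in $B$.** Let $H_0=h_{2m-1}=(2m-1)(2q+2)$. Then $H_0+2M+1\le4mq+4m+2M+1<16mq+16mM=n$, because $16mM=8mM+8mM\ge16m+16M$. So $n-1>H_0+2M$. Above $H_0$ continue each wire vertically to height $n-1$. At heights $H_0+2,H_0+4,\dots,H_0+2j$, with a suitable $0\le j\le M-1$ depending on the wire, add the pendant zero displaced from the wire by $e_1$, so that $|W_p|\equiv0\pmod M$. Above $H_0$ different wires are at $y$-positions differing by at least $8$ in some coordinate. A displacement by $e_1$ changes this to at least $7$, and the pendants have height at least $H_0+2$, so separation persists.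

All $y$-coordinates lie in $[1,8q+8m]\subseteq[0,n-1]$: the entries of the $v_l$ are at most $4(2m-1)$, and pendants add at most $1$. The set $W_p$ meets all heights $0,\dots,n-1$, so $|W_p|\ge n$. At height $0$ it has only $(8p,0)$, and at height $n-1>H_0+2M$ only $(8p_{2m-1}+v^*,n-1)=(8\sigma(p)+v^*,n-1)$. $\square$

The next lemma carries out the wiring outside. Each connecting wire gets its own rank, and rises, descends and swings out by an amount proportional to its rank.

**Lemma 7 (outside).** Let $V\ge1$, $r\ge1$, $\Lambda=8(n+r+1)$, and $B_u=B+u\Lambda e_1$ for $0\le u<V$. Let $I_u$ be the set of input sites $(8p,0)+u\Lambda e_1$ and $O_u$ the set of output sites $(8p+v^*,n-1)+u\Lambda e_1$, $p\in[q]^m$. Let $w:O\to I$ be any bijection, and let $o_0\in O$ be a chosen output. There are pairwise separated connected sets $C_o$ ($o\in O$), disjoint from all $B_u$, such that the only adjacencies between $C_o$ and sites of the boxes are one adjacency with the output site $o$ and one with the input site $w(o)$. Moreover $|C_o|\equiv0\pmod M$ for all $o\ne o_0$, and $C_{o_0}$ can be chosen finite with any prescribed residue modulo $M$, or infinite.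

*Proof.* **Step 1: the paths.** Write $o=(Y_o,n-1)$, $i=w(o)=(Y_i,0)$, $T=NV$. Distinct outputs have $Y_o$'s that differ by a nonzero multiple of $8$ in some coordinate: in one box this is clear, and in different boxes the first coordinates differ by $8(p_1-p_1')+(u-u')\Lambda$ with $|8(p_1-p'_1)|<\Lambda$. The same holds for inputs. All $Y_o$ are congruent modulo $8$ in every coordinate, and so are all $Y_i$. Let $\varrho=\varrho(o)\in\{1,\dots,T\}$ be distinct ranks with $\varrho(o_0)=T$, and put $Q=n+8$. Let $Z_o$, respectively $Z'_o$, be $Y_o+4e_1$, respectively $Y_i+4e_1$, with the second coordinate replaced by $Q+4\varrho$. Let $C_o$ be the union of these segments: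

1. $(Y_o,h)$, $n\le h\le n+4\varrho$;
2. $(Y_o+te_1,n+4\varrho)$, $0\le t\le4$;
3. from $(Y_o+4e_1,n+4\varrho)$ in direction $e_2$ to $(Z_o,n+4\varrho)$;
4. the column $(Z_o,h)$, $-4\varrho\le h\le n+4\varrho$;
5. an axis-parallel path from $(Z_o,-4\varrho)$ to $(Z'_o,-4\varrho)$, with second coordinate $Q+4\varrho$ and height $-4\varrho$ throughout;
6. from $(Z'_o,-4\varrho)$ in direction $-e_2$ to $(Y_i+4e_1,-4\varrho)$;
7. $(Y_i+te_1,-4\varrho)$, $0\le t\le4$;
8. $(Y_i,h)$, $-4\varrho\le h\le-1$.

Call 1–3 the upper part (heights in $[n,n+4\varrho]$), 4–5 the far part (second coordinate $Q+4\varrho$, heights in $[-4\varrho,n+4\varrho]$), and 6–8 the lower part (heights in $[-4\varrho,-1]$).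

**Step 2: separation.** Take $o,o'$ with ranks $\varrho<\varrho'$. In each case we name a coordinate in which the sites differ by at least $2$.

* Upper part against lower part, either way: heights differ by more than $n$.
* Far against far: second coordinates differ by at least $4$.
* Upper or lower part of $o$ against far part of $o'$: second coordinates are at most $Q+4\varrho$, against $Q+4\varrho'$.
* Far part of $o$ against upper part of $o'$: segments 1, 2 of $o'$ have second coordinate at most $n-1$, against $Q+4\varrho\ge n+12$; segment 3 of $o'$ has height $n+4\varrho'\ge n+4\varrho+4$, above the far part of $o$.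
* Far part of $o$ against lower part of $o'$: segments 7, 8 of $o'$ have second coordinate at most $n-1$; segment 6 of $o'$ has height $-4\varrho'\le-4\varrho-4$, below the far part of $o$.
* Upper against upper: segment 1 against 1, the $Y$'s differ by at least $8$ in some coordinate; $\{2,3\}$ against $\{2,3\}$, heights differ by at least $4$; 1 against 2 (of either wire), the $Y$'s differ by at least $8$ in some coordinate and $t\le4$, so some coordinate differs by at least $4$; 1 against 3 (of either wire), first coordinates differ by $4$ modulo $8$.
* Lower against lower: the same as upper against upper.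

So the $C_o$ are pairwise separated.

**Step 3: contact with the boxes.** Sites of $C_o$ other than $(Y_o,n)$ and $(Y_i,-1)$ have height at least $n+1$, or height at most $-2$, or second coordinate at least $Q+4$. Boxes have heights and second coordinates in $[0,n-1]$, so these sites are neither in a box nor adjacent to one. The site $(Y_o,n)$ has exactly one neighbor of height at most $n-1$, namely $o$; the site $(Y_i,-1)$ has exactly one neighbor of height at least $0$, namely $i$.

**Step 4: sizes.** To adjust $|C_o|$ modulo $M$, add some of the sites $(Z_o+e_2,2j)$, $1\le j\le M-1$. Their heights lie in $[2,n-2]$ and their second coordinate is $Q+4\varrho+1$, larger than that of any earlier site of $C_o$, so they are new sites. They are attached to the column of $o$. They are separated from other far parts and from the sites added there by the second coordinate (difference at least $3$), from other upper and lower parts by the height (difference at least $2$), and from the boxes by the second coordinate. This makes $|C_o|$ any prescribed residue. To make $C_{o_0}$ infinite, add the ray $(Z_{o_0}+te_2,1)$, $t\ge1$. Its second coordinates are at least $Q+4T+1$, while all sites of the construction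 outside $C_{o_0}$ have second coordinate at most $Q+4(T-1)+1$. $\square$

**Definition (the configuration $y_\sigma$).** Fix $V$, $r$, $w$ and sets $C_o$ as in Lemma 7, and identify bijections $I_u\to O_u$ with permutations of $[q]^m$. For a tuple $\sigma=(\sigma_u)$ let $y_\sigma$ have the pattern $P_{\sigma_u}$ on $B_u$, zeros on $\bigcup_oC_o$, and ones elsewhere. For an input $x$ let $W_x$ be the wire starting at $x$.

The pieces $W_x$ and $C_o$ are connected. Wires in one box are separated, and different boxes are far apart. The wire $W_x$, with $x\in I_u$, contains the input site $x$ and the output site $\sigma_u(x)$ and no other input or output site. So the only adjacencies between different pieces are $W_x$–$C_{\sigma(x)}$ and $C_o$–$W_{w(o)}$, where $\sigma(x)=\sigma_u(x)$. The pieces are chained as $W_x$, $C_{\sigma(x)}$, $W_{\pi_\sigma(x)}$, and so on. Hence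
$$\text{components of zeros of }y_\sigma\ \longleftrightarrow\ \text{cycles of }\pi_\sigma, \tag{1}$$
and every component not containing $C_{o_0}$ is finite, of size divisible by $M$ and at least $n$.

## Exchanging boxes in a sofic cover

This section extracts from a sofic cover the combinatorial statement that has to be refuted. The hypothesis will be that $Y$ recognizes validity:
$$y_\sigma\in Y\iff\sigma\text{ is valid}. \tag{2}$$

**Lemma 8.** Let $d\ge3$ and $M\ge2$. Let $Y=\phi(X)$ with $X$ an SFT over the alphabet $\mathcal A$, and let $r\ge1$ be such that membership in $X$ is decided on the windows $g+[-r,r]^d$ and $\phi(\xi)_g$ depends only on $\xi|_{g+[-r,r]^d}$. There is $c\ge1$, depending only on $d,M,r,|\mathcal A|$, with the following property. Let $n\ge4r$ and $T=NV\ge2$, and let the $y_\sigma$ be built with this $r$ and a wiring $w$ for which at least $(N!)^V/(2T)$ tuples are valid. If (2) holds for all tuples, then there are nonempty sets $A_u\subseteq\mathrm{Bij}(I_u,O_u)$ such that every tuple in $\prod_uA_u$ is valid and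
$$\sum_u\log|A_u|\ge V\log N!-(c+1)T. \tag{3}$$

Here and below $\log=\log_2$.

*Proof.* **Step 1: boundary data are small.** Let $\partial_u$ be the union of all windows that meet both $B_u$ and its complement. Every site of such a window is within $2r$, in each coordinate, of a site of $B_u$ and of a site outside $B_u$. So up to translation $\partial_u$ lies in $[-2r,n-1+2r]^d\setminus[2r,n-1-2r]^d$, and
$$|\partial_u|\le(n+4r)^d-(n-4r)^d\le8rd(n+4r)^{d-1}\le8rd\,2^{d-1}n^{d-1}\le8rd\,2^{d-1}(16m(M+1))^mN.$$
Hence $|\mathcal A|^{|\partial_u|}\le2^{cN}$ with $c\ge1$ depending only on $d,M,r,|\mathcal A|$.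

**Step 2: pigeonhole.** For each valid $\sigma$ choose $\xi(\sigma)\in X$ with $\phi(\xi(\sigma))=y_\sigma$. There are at most $2^{cNV}=2^{cT}$ families $(\xi(\sigma)|_{\partial_u})_u$. So some family is attained by a set $\mathcal T$ of valid tuples with $|\mathcal T|\ge(N!)^V2^{-cT}/(2T)$. Let $A_u$ be the set of $u$-th coordinates of elements of $\mathcal T$. Since $\mathcal T\subseteq\prod_uA_u$ and $\log(2T)\le T$ for $T\ge2$,
$$\sum_u\log|A_u|\ge\log|\mathcal T|\ge V\log N!-cT-\log(2T)\ge V\log N!-(c+1)T.$$

**Step 3: cut and paste.** We show that every $\sigma'\in\prod_uA_u$ is valid. For each $u$ choose $\sigma^{(u)}\in\mathcal T$ with $u$-th coordinate $\sigma'_u$, and fix $\sigma^*\in\mathcal T$. Define $z=\xi(\sigma^{(u)})$ on $B_u$ for each $u$, and $z=\xi(\sigma^*)$ outside all boxes. A window meets at most one box, since first coordinates of sites in distinct boxes differ by at least $\Lambda-n+1>2r$. If a window meets no box, then $z=\xi(\sigma^*)$ on it. If it is contained in $B_u$, then $z=\xi(\sigma^{(u)})$ on it. If it meets both $B_u$ and its complement, it is contained in $\partial_u$, where $\xi(\sigma^*)=\xi(\sigma^{(u)})$, so again $z=\xi(\sigma^{(u)})$ on it. Thus each window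 of $z$ agrees with the same window of a point of $X$, and $z\in X$.

For $g\in B_u$ the window at $g$ meets $B_u$, so $\phi(z)_g=(y_{\sigma^{(u)}})_g$, which is the value prescribed by $P_{\sigma'_u}$. For $g$ outside the boxes, $\phi(z)_g$ is the value at $g$ of some $y_{\sigma^{(u)}}$ or of $y_{\sigma^*}$, and these all agree outside the boxes. So $\phi(z)=y_{\sigma'}$, hence $y_{\sigma'}\in Y$, and $\sigma'$ is valid by (2). $\square$

## One box, and labels modulo $L$

Before refuting the conclusion of Lemma 8, let us see what cannot work.

*One box is not enough.* The first thing to try is $V=1$: one box, $N!$ permutations, only $2^{cN}$ boundary patterns, so many permutations share their boundary data. But there is no contradiction. For $V=1$ the set of all valid $\sigma_1$ has $(N-1)!=N!/N$ elements, and it is itself a "product set" of valid tuples, with a loss of only $\log N$ bits. Exchanging the box content in a fixed outside just produces another valid $y_\sigma$. The strength of Lemma 8 is that several boxes are exchanged independently of each other.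

*Labels that certify, and their price.* Give each input a label $\lambda(x)\in\mathbb Z/T$ and demand $\lambda(\pi_\sigma(x))=\lambda(x)+1$. Then every cycle has length divisible by $T$, so there is only one. This costs $\log T$ bits per wire, and Lemma 8 allows only a constant number.

*Labels modulo a constant.* With labels in $\mathbb Z/L$, cycle lengths are forced to be divisible by $L$. Suppose each class contains $N/L$ of the inputs of each box $u$ and $N/L$ of the inputs $w(o)$, $o\in O_u$. Let $A_u$ consist of the $\sigma_u$ with $\lambda(w(\sigma_u(x)))=\lambda(x)+1$ for all $x\in I_u$. Then $|A_u|=((N/L)!)^L\ge N!\,L^{-N}$, since a multinomial coefficient with $L$ parts is at most $L^N$. So with $\log L$ bits per wire one can exclude all cycles shorter than $L$. Any argument that finds a short cycle from a loss of $\delta$ bits per wire must therefore allow the length to grow with $\delta$. It also shows how a walk can spread out and still fail to close up after a bounded number of steps: from a point of class $a$, two steps forward lead to class $a+2$ and two steps backward to class $a-2$, which are disjoint for $L\ge5$, although each fills a positive proportion of $I$.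

A two-party statement of the kind we need is due to Raz and Spieker, Combinatorica 15 (1995). It is not used; everything is proved here.

## Large product sets of tuples contain a short cycle

We return to abstract boxes.

**Definition (balanced).** A wiring $w$ is *balanced* if $|w(O_u)\cap I_{u'}|\le9N/V$ for all $u,u'$, including $u=u'$.

For $V\le9$ the condition is empty, as $9N/V\ge N$. For large $V$ it says that any two boxes are joined by at most nine times the average number $N/V$ of wires.

**Lemma 9.** For fixed $V$ and all large $N$ there is a balanced $w$ for which at least $(N!)^V/(2T)$ tuples are valid.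

*Proof.* Let $w$ be uniformly random. For fixed $\sigma$, $\pi_\sigma$ is uniform in $\mathrm{Sym}(I)$, so it is a $T$-cycle with probability $(T-1)!/T!=1/T$. With $j=\lceil9N/V\rceil$, summing over the $j$-subsets of $O_u$ that may be sent into $I_{u'}$,
$$\Pr(|w(O_u)\cap I_{u'}|\ge j)\le\binom Nj\prod_{i<j}\frac{N-i}{NV-i}\le\Big(\frac{eN}{jV}\Big)^j\le(e/9)^j\le3^{-9N/V}.$$
(We used $\binom Nj\le(eN/j)^j$ and $\frac{N-i}{NV-i}\le\frac1V$; if $j>N$ the probability is $0$.) So $w$ is unbalanced with probability at most $V^23^{-9N/V}\le\frac1{2T}$ for $N$ large. The expectation of (fraction of valid tuples)$\,\cdot1_{w\text{ balanced}}$ is at least $\frac1T-\frac1{2T}=\frac1{2T}$, and some $w$ attains at least this value. $\square$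

We use Shannon entropy $H$ in bits. Recall: $H\le\log$ of the size of the support, with equality for the uniform law; $H(Z,Z')=H(Z)+H(Z'|Z)$; conditioning on more does not increase entropy; and hence $H(Z_1,\dots,Z_s)\le\sum_iH(Z_i)$. The next lemma says that a law with nearly full entropy puts little mass on a small set.

**Lemma 10.** Let $p$ be a probability on a set of size $T$ with $H(p)\ge\log T-D$. Let $E$ be a subset with $0<|E|<T$. Then $p(E)\le(D+1)/\log(T/|E|)$.

*Proof.* Reveal first whether the point is in $E$, which costs at most one bit, and then the point:
$$\log T-D\le H(p)\le1+p(E)\log|E|+(1-p(E))\log T.$$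
Rearrange. $\square$

**Proposition 11.** For every $\delta\ge1$ there is $V$ such that the following holds for all $N\ge2$ and all balanced $w$. If $A_u\subseteq\mathrm{Bij}(I_u,O_u)$ are nonempty and every tuple in $\prod_uA_u$ is valid, then $\sum_u\log|A_u|<V\log N!-\delta T$.

*The plan.* Assume the $A_u$ are large. Choose $\sigma_u\in A_u$ uniformly, and let a point move from $x$ to $w(\sigma_u(x))$. Because the product set is a product, transitions in different boxes can be prescribed independently. So a closed walk that visits distinct boxes and uses only possible transitions is an actual cycle of some tuple in $\prod A_u$, and if it is shorter than $T$, that tuple is invalid. We must find such a closed walk. Two steps forward from $x$ the law is spread over a positive proportion of $I$, and so is the law two steps backward. As the labels modulo $L$ show, the two laws may have disjoint supports. So we let the forward walk continue, up to a bounded number of steps, until the set $S(x)$ of reachable points stops growing. Then $S(x)$ is almost closed under the dynamics. Cut $I$ into pieces along such almost closed sets for as long as both parts are large. Both the forward and the backward law mostly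 stay in the piece of $x$, and $S(x)$ cannot cut this piece any further. As $S(x)$ contains a substantial part of the piece, it contains almost all of it, so it meets the backward law.

*Why two steps.* The law after one step lives on the $N$-set $w(O_u)$, so its entropy is at least $\log V$ below $\log T$. The proportion $\kappa$ below would then depend on $V$ like $V^{-2}$ or worse, while the errors $\varepsilon$ are only controlled by quantities like $1/\log V$. After two steps the defect is bounded independently of $V$.

*Proof.* **Step 0: constants.** Put
$$\delta'=\delta+2,\quad D=10(2\delta'+4),\quad\kappa=2^{-2(D+1)},\quad k=\lceil200/\kappa\rceil.$$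
Choose $V\ge90$ so large that $\ell:=\log\frac V{9(k+3)}\ge200(\delta'+1)/\kappa$. Put $\varepsilon=\frac1k+\frac{\delta'+1}\ell\le\frac\kappa{100}$. Suppose, for a contradiction, that every tuple in $\prod_uA_u$ is valid and $\sum_u\log|A_u|\ge V\log N!-\delta T$.

**Step 1: the random transition.** This step turns the size of the $A_u$ into near-uniformity of single transitions. For $x\in I$ let $b(x)$ be the box with $x\in I_{b(x)}$, and let $\mathrm{pre}(x)$ be the box with $w^{-1}(x)\in O_{\mathrm{pre}(x)}$. For $x\in I_u$ let
$$K(x,x')=\Pr(w(\sigma_u(x))=x'),\qquad\sigma_u\text{ uniform in }A_u.$$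
The rows of $K$ sum to $1$. So do the columns: for given $x'$ only $x\in I_u$ with $u=\mathrm{pre}(x')$ contribute, and $\sum_{x\in I_u}\Pr(\sigma_u(x)=w^{-1}(x'))=1$ as $\sigma_u$ is a bijection. So $K$ is doubly stochastic. Also $K(x,x')>0$ implies $\mathrm{pre}(x')=b(x)$, and $K(x,\cdot)$ is supported on the $N$-set $w(O_{b(x)})$. Put $\Delta(x)=\log N-H(K(x,\cdot))\ge0$. By subadditivity,
$$\log|A_u|=H(\sigma_u)\le\sum_{x\in I_u}H(\sigma_u(x))=\sum_{x\in I_u}H(K(x,\cdot)).$$
Summing over $u$ and using $\log N!\ge N\log N-N\log e$, we get $T\log N-\sum_x\Delta(x)\ge T\log N-T\log e-\delta T$, so
$$\frac1T\sum_x\Delta(x)\le\delta+\log e\le\delta'. \tag{4}$$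
Next, let $F$ be a set of at most $k+3$ boxes and $I_F=\bigcup_{u\in F}I_u$. As $w$ is balanced, $|w(O_{b(y)})\cap I_F|\le9N|F|/V\le N2^{-\ell}<N$. Lemma 10 for $K(y,\cdot)$ on the $N$-set $w(O_{b(y)})$, with $\Delta(y)$ in place of $D$, gives
$$K(y,I_F)\le(\Delta(y)+1)/\ell \tag{5}$$
(trivially if the intersection is empty). So a bounded set of boxes is rarely entered.

**Step 2: two steps spread over a positive proportion of $I$.** Let $X_0,X_1,X_2$ be the Markov chain with kernel $K$ and $X_0$ uniform. It is stationary, since $K$ is doubly stochastic. The box $U_1:=b(X_1)=\mathrm{pre}(X_2)$ is a function of $X_1$ and also a function of $X_2$. Hence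
$$H(X_2|X_0)=H(U_1|X_0)+H(X_2|X_0,U_1)\ge H(U_1|X_0)+H(X_2|X_0,X_1)=H(U_1|X_0)+H(X_2|X_1).$$
By (4), $H(X_2|X_1)=\frac1T\sum_xH(K(x,\cdot))\ge\log N-\delta'$. Given $X_0$ and $U_1$, the point $X_1$ lies in $w(O_{b(X_0)})\cap I_{U_1}$, which has at most $9N/V$ elements, so
$$H(U_1|X_0)=H(X_1|X_0)-H(X_1|X_0,U_1)\ge\log N-\delta'-\log(9N/V)=\log V-\log9-\delta'.$$
Adding, and using $\log9\le4$, we get $H(X_2|X_0)\ge\log T-(2\delta'+4)$. Since $X_0$ and $X_2$ are both uniform, $H(X_0|X_2)=H(X_2|X_0)$. Let $\mu^+_x=K^2(x,\cdot)$ be the law of $X_2$ given $X_0=x$, and $\mu^-_x=K^2(\cdot,x)$ the law of $X_0$ given $X_2=x$. Then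
$$\frac1T\sum_x(\log T-H(\mu^+_x))\le\frac D{10},\qquad\frac1T\sum_x(\log T-H(\mu^-_x))\le\frac D{10}. \tag{6}$$

**Step 3: reachable sets that have stopped growing.** Let $I^\circ=\{x:b(x)\ne\mathrm{pre}(x)\}$. Then $|I\setminus I^\circ|=\sum_u|w(O_u)\cap I_u|\le V\cdot9N/V=9T/V$. For $x\in I^\circ$, a *good walk* from $x$ is a sequence $x=x_0,\dots,x_j$ with all $K(x_i,x_{i+1})>0$, the boxes $b(x_0),\dots,b(x_j)$ distinct, and none of them equal to $\mathrm{pre}(x)$. Let $S_j(x)$ be the set of endpoints of good walks from $x$ of length at most $j$. These sets increase with $j$. The $k$ sets $S_{j+1}(x)\setminus S_j(x)$, $2\le j\le k+1$, are disjoint, so one of them has at most $T/k$ elements. Fix such a $j$ and put $S(x)=S_j(x)\supseteq S_2(x)$. We claim that little flow crosses the border of $S(x)$: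
$$\sum_{y\in S(x),\,z\notin S(x)}K(y,z)\le\varepsilon T,\qquad\sum_{y\notin S(x),\,z\in S(x)}K(y,z)\le\varepsilon T. \tag{7}$$
The two sums are equal: by double stochasticity both are $|S(x)|$ minus the sum over $S(x)\times S(x)$. For the first, the flow into $S_{j+1}(x)\setminus S_j(x)$ is at most its cardinality, so at most $T/k$. For $y\in S_j(x)$ fix a good walk of length at most $j\le k+1$ to $y$, and let $F_y$ consist of its at most $k+2$ boxes together with $\mathrm{pre}(x)$. If $K(y,z)>0$ and $b(z)\notin F_y$, then the walk extended by $z$ is good and $z\in S_{j+1}(x)$. So the flow from $y$ to the complement of $S_{j+1}(x)$ is at most $K(y,I_{F_y})\le(\Delta(y)+1)/\ell$ by (5). Summing over $y$ with (4), this is at most $T(\delta'+1)/\ell$ in total.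

**Step 4: no return.** This is where validity enters. We claim
$$\mu^-_x(S(x))=0\quad\text{for }x\in I^\circ. \tag{8}$$
Otherwise there are $y\in S(x)$ and $t$ with $K(y,t)>0$ and $K(t,x)>0$. Then $b(t)=\mathrm{pre}(x)$. Take a good walk $x=x_0,\dots,x_i=y$. The cyclic sequence $x_0,\dots,x_i,t$ (then back to $x_0$) has pairwise distinct boxes, as the good walk avoids $\mathrm{pre}(x)$. In each visited box exactly one transition is required, and it has positive probability, so some element of $A_u$ realizes it. Choose such an element for each visited box, and arbitrary elements of $A_u$ in the other boxes. The resulting tuple in $\prod_uA_u$ has a cycle of length $i+2\le V<T$ (as $N\ge2$), so it is not valid, a contradiction.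

**Step 5: two forward steps mostly land in $S(x)$.** We claim
$$\frac1T\sum_{x\in I^\circ}\mu^+_x(I\setminus S(x))\le2\varepsilon. \tag{9}$$
Let $x\in I^\circ$ and $X_0=x$. If $b(X_1)\notin\{b(x),\mathrm{pre}(x)\}$ and $b(X_2)\notin\{b(x),\mathrm{pre}(x),b(X_1)\}$, then $x,X_1,X_2$ is a good walk and $X_2\in S_2(x)\subseteq S(x)$. By (5), the first condition fails with probability at most $(\Delta(x)+1)/\ell$, and the second, given $X_1$, with probability at most $(\Delta(X_1)+1)/\ell$. Average over all $x\in I$: $X_1$ is then uniform too, so by (4) the result is at most $2(\delta'+1)/\ell\le2\varepsilon$.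

**Step 6: a partition into pieces that no $S(x)$ cuts.** Start with the partition $\{I\}$. While there are a piece $P$ and $x\in I^\circ$ with $|P\cap S(x)|\ge\kappa T$ and $|P\setminus S(x)|\ge\kappa T$, replace $P$ by $P\cap S(x)$ and $P\setminus S(x)$. All pieces have size at least $\kappa T$, so there are at most $1/\kappa$ pieces and at most $1/\kappa$ splits. In the final partition let $P(x)$ be the piece containing $x$. Two points in different pieces were separated at some split, and then exactly one of them was in the set $S(\cdot)$ used there. By (7), for each split the probability that exactly one of $X_0,X_1$ lies in the set is at most $2\varepsilon$. So $\Pr(X_1\notin P(X_0))\le2\varepsilon/\kappa$, and by stationarity $\Pr(X_2\notin P(X_1))\le2\varepsilon/\kappa$ as well. Hence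
$$\Pr(X_2\notin P(X_0))\le4\varepsilon/\kappa. \tag{10}$$

**Step 7: forward and backward laws meet.** Pick $x\in I$ uniformly. By Markov's inequality the following fail with probabilities at most the indicated bounds:

* $x\in I^\circ$ (bound $9/V\le0.1$, Step 3);
* $H(\mu^+_x)\ge\log T-D$ and $H(\mu^-_x)\ge\log T-D$ (each $\frac1{10}$, by (6));
* $\mu^+_x(S(x))\ge\frac34$, for $x\in I^\circ$ (bound $8\varepsilon\le0.08$, by (9));
* $\mu^+_x(P(x))\ge\frac34$ and $\mu^-_x(P(x))\ge\frac34$ (each $16\varepsilon/\kappa\le0.16$, by (10); for $\mu^-_x$ note that the average of $\mu_x^-(I\setminus P(x))$ is $\Pr(X_0\notin P(X_2))=\Pr(X_2\notin P(X_0))$).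

The total is at most $0.1+0.2+0.08+0.32<1$. Fix $x$ with all these properties, and write $S=S(x)$, $P=P(x)$. Then $\mu^+_x(S\cap P)\ge\frac12$. If $S\cap P\ne I$, Lemma 10 gives $\frac12\le(D+1)/\log(T/|S\cap P|)$, that is, $|S\cap P|\ge2^{-2(D+1)}T=\kappa T$; if $S\cap P=I$ this is trivial. Since no further split is possible, $|P\setminus S|<\kappa T$. Lemma 10 for $\mu^-_x$ then gives $\mu^-_x(P\setminus S)\le\frac{D+1}{2(D+1)}=\frac12$ (trivially if $P\setminus S=\emptyset$). So $\mu^-_x(S)\ge\mu^-_x(P)-\mu^-_x(P\setminus S)\ge\frac34-\frac12>0$, contradicting (8). $\square$

## Non-soficity of $S_{\rm odd}$ and of $X_{\mathcal N}$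

All the ingredients are in place. The point to watch is the order of the choices: the cover fixes $c$, then $c$ fixes $V$, and only then does $q$ tend to infinity.

**Proof of Theorem 1.** Suppose $Y=\phi(X)\subseteq S_{\rm odd}$ is sofic and contains all configurations with finite connected zero set of odd cardinality. Let $M=2$. Take $r$ and $c$ from Lemma 8, put $\delta=c+1\ge1$, and take $V$ from Proposition 11. Take $q$ so large that $n\ge4r$, $N=q^m\ge2$, and Lemma 9 applies to $N$ and $V$. Let $w$ be the balanced wiring from Lemma 9, and build the $y_\sigma$ with this $w$ and with $|C_{o_0}|$ finite and odd (Lemma 7).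

We check (2). If $\sigma$ is valid, then by (1) the zero set of $y_\sigma$ is connected. It is finite, and its cardinality is odd, because all pieces are even except $C_{o_0}$. So $y_\sigma\in Y$. If $\sigma$ is not valid, $\pi_\sigma$ has at least two cycles, so by (1) some component does not contain $C_{o_0}$. It is finite and of even size, so $y_\sigma\notin S_{\rm odd}$, hence $y_\sigma\notin Y$.

By Lemma 8 there are nonempty $A_u$ with all tuples in $\prod_uA_u$ valid and $\sum_u\log|A_u|\ge V\log N!-\delta T$. This contradicts Proposition 11. So no such $Y$ exists. Since $S_{\rm odd}$ itself contains all configurations with finite connected zero set of odd cardinality, it is not sofic. $\square$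

So the assertion "for every $d\ge3$, $S_{\rm odd}$ is sofic" is disproved, and it fails for every $d\ge3$. The hypothesis $d\ge3$ entered through $m\ge2$: a second horizontal direction was needed for the sidesteps in Lemma 6 and for the far parts in Lemma 7.

**Proof of Theorem 2.** Replacing $M$ by $2M$, which only shrinks $\mathcal N\cap M\mathbb N$, we may assume $M\ge2$. Suppose $Y=X_{\mathcal N}=\phi(X)$ is sofic. Choose $r,c,\delta,V,q,w$ as in the proof of Theorem 1, now with this $M$, with $q$ also so large that $n$ exceeds every element of the finite set $\mathcal N\cap M\mathbb N$, and with $C_{o_0}$ infinite. If $\sigma$ is valid, the zero set of $y_\sigma$ is a single infinite component, so $y_\sigma\in X_{\mathcal N}$. If not, by (1) there is a finite component whose size is divisible by $M$ and at least $n$; this size is not in $\mathcal N$, so $y_\sigma\notin X_{\mathcal N}$. Thus (2) holds, and Lemma 8 and Proposition 11 contradict each other as before. $\square$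

**Proof of Corollary 4.** If $r\not\equiv0\pmod M$, no positive integer congruent to $r$ is a multiple of $M$, so Theorem 2 applies with $\mathcal N\cap M\mathbb N=\emptyset$. If $r\equiv0$, Theorem 3 applies with $R=\{0\}$. For $M=2$, the sets $\{0\}$ and $\mathbb Z/2$ are nonempty unions of subgroups, so Theorem 3 applies; for $R=\{1\}$ and $R=\emptyset$ Theorem 2 applies. $\square$

For $d\ge3$ and a general residue set $R\subseteq\mathbb Z/M$, Theorems 2 and 3 cover the cases $0\notin R$ (not sofic) and $R$ a nonempty union of subgroups (sofic). Nothing is claimed here when $0\in R$ but $R$ is not a union of subgroups, for example $R=\{0,1\}\subset\mathbb Z/3$.
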